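# Strongly irreducible operators and the group $\mathrm K_0$ of a commutant

## 1. Jordan blocks, the shift, and the guess "$\mathrm K_0\cong\mathbb Z$ means similar"

Let $\mathcal H$ be a complex separable Hilbert space, nonzero throughout, and let $\mathcal L(\mathcal K)$ be the algebra of bounded operators on a Hilbert space $\mathcal K$. Two operators are similar, $A\sim B$, if $B=XAX^{-1}$ for some invertible $X$; we allow $X$ to go from one Hilbert space to another. The commutant of $T\in\mathcal L(\mathcal K)$ is the unital Banach algebra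
$$\mathcal A'(T)=\{X\in\mathcal L(\mathcal K):XT=TX\}.$$

**Definition (strong irreducibility).** $T$ is strongly irreducible, $T\in(\mathrm{SI})$, if the only idempotents in $\mathcal A'(T)$ are $0$ and $I$.

An idempotent in $\mathcal A'(T)$ is the same thing as a decomposition of the space into two complementary closed invariant subspaces, not necessarily orthogonal. For example, $\begin{pmatrix}1&1\\0&2\end{pmatrix}$ commutes with no nontrivial orthogonal projection, because its eigenvectors $(1,0)^t$ and $(1,1)^t$ are not orthogonal. It is still not strongly irreducible, since it is similar to $\operatorname{diag}(1,2)$. A Jordan block $\lambda+N$ is strongly irreducible: its commutant is $\mathbb C[N]$, every element of which is a scalar plus a nilpotent, so an idempotent in it is $0$ or $1$. Strongly irreducible operators are the operator analogue of single Jordan blocks.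

**Definition ($\mathrm K_0$).** Let $R$ be a unital Banach algebra. Idempotents $e,f$ in matrix algebras over $R$, padded by zeros to a common size, are equivalent, $e\approx f$, if $e=uv$ and $f=vu$ for some $u,v$. Classes are added by $e\oplus f$, and $\mathrm K_0(R)$ is the Grothendieck group of the resulting monoid.

Replacing $u,v$ by $euf,fve$ changes nothing: $eufve=eu(vu)ve=e(uv)(uv)e=e$, and likewise $fveuf=f$. So we may always take $u=euf$ and $v=fve$. Then $u,v$ have the sizes that $e,f$ dictate without padding. Also $[e]=[f]$ if and only if $e\oplus1_m\approx f\oplus1_m$ for some $m$ (if $e\oplus g\approx f\oplus g$, add $1-g$). Equivalently, one may speak of finitely generated projective modules: $e\approx f$ means $eR^m\cong fR^n$. Rank gives $\mathrm K_0(\mathbb C)=\mathbb Z$, and $\mathrm K_0(\mathbb C\times\mathbb C)=\mathbb Z^2$. A unital homomorphism $R\to S$ induces a map $\mathrm K_0(R)\to\mathrm K_0(S)$.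

The paper "K-Groups of Banach Algebras and Strongly Irreducible Decompositions of Operators" (https://jot.theta.ro/jot/archive/2002-048-002/2002-048-002-001.pdf) poses the following.

**Conjecture 1.** Let $A_1,A_2\in(\mathrm{SI})$. Then $A_1\sim A_2$ if and only if $\mathrm K_0(\mathcal A'(A_1\oplus A_2))\cong\mathbb Z$.

The first guess is yes. One copy of $\mathbb Z$ should count copies of one indecomposable object, and two non-similar objects should give two copies of $\mathbb Z$. Let us test this.

Equal Jordan blocks. If $A_1=A_2=\lambda+N$ with $N$ of size $n$, then $\mathcal A'(A_1\oplus A_2)=M_2(\mathbb C[N])$. Its $\mathrm K_0$ is that of $\mathbb C[N]$, which modulo nilpotents is $\mathbb C$. We get $\mathbb Z$ (Lemma 1 below makes "modulo nilpotents" precise).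

Different Jordan blocks. Let $A_1=\lambda+N_n$ and $A_2=\mu+N_m$ be non-similar. An element of $\mathcal A'(A_1\oplus A_2)$ is a matrix $(X_{ij})$ with $X_{ii}\in\mathcal A'(A_i)$, $X_{12}A_2=A_1X_{12}$ and $X_{21}A_1=A_2X_{21}$. If $\lambda\ne\mu$, the off-diagonal entries vanish. If $\lambda=\mu$ and $n>m$, a product $X_{12}X_{21}'\in\mathbb C[N_n]$ has rank at most $m<n$, so it is nilpotent. Then $X'_{21}X_{12}$ is nilpotent too, because $(YX)^{k+1}=Y(XY)^kX$. In both cases, sending $(X_{ij})$ to the pair of eigenvalues of $X_{11}$ and $X_{22}$ is a homomorphism onto $\mathbb C^2$. On $\mathrm K_0$ the two coordinate projections go to $(1,0)$ and $(0,1)$, so $\mathrm K_0$ maps onto $\mathbb Z^2$ and is not $\mathbb Z$.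

So the guess is right for Jordan blocks, that is, for $0<\dim\mathcal H<\infty$. The source paper quotes two further positive results. Let $\operatorname{Rad}$ denote the Jacobson radical.

(a) If $A_1,\dots,A_k\in(\mathrm{SI})$ satisfy $\mathcal A'(A_i)/\operatorname{Rad}\mathcal A'(A_i)\cong\mathbb C$ for each $i$, then $A_i\sim A_j$ if and only if $\mathrm K_0(\mathcal A'(A_i\oplus A_j))\cong\mathbb Z$.

(b) If $\varphi_1,\varphi_2\in H^\infty(\mathbb D)$ are univalent, the analytic Toeplitz operators on $H^2$ satisfy $T_{\varphi_1}\sim T_{\varphi_2}$ if and only if $\mathrm K_0(\mathcal A'(T_{\varphi_1}\oplus T_{\varphi_2}))\cong\mathbb Z$.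

Take $\varphi_1=\varphi_2=z$ in (b). The commutant of the shift $T_z$ is $\{T_\varphi:\varphi\in H^\infty\}\cong H^\infty$. This is an integral domain, so $T_z\in(\mathrm{SI})$. It is also semisimple, because evaluations at points of $\mathbb D$ separate its elements; so the quotient by the radical is far from $\mathbb C$. Still (b) gives $\mathrm K_0\cong\mathbb Z$, and the guess survives again.

## 2. What the two implications say about idempotents

Here is the attempt one would make at a proof, and the places where it stops. We need two translations between operators and idempotents. Write $T^{(n)}$ for the direct sum of $n$ copies of $T$; then $\mathcal A'(T^{(n)})=M_n(\mathcal A'(T))$.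

**(F1)** If $P\in M_n(\mathcal A'(T))$ is idempotent, then $\mathcal A'(T^{(n)}|_{\operatorname{ran}P})\cong PM_n(\mathcal A'(T))P$. Indeed, if $S$ on $\operatorname{ran}P$ commutes with $T^{(n)}|_{\operatorname{ran}P}$, then $SP$ commutes with $T^{(n)}$, because $P$ does, and $SP=P(SP)P$. Conversely, restrict an element of the corner to $\operatorname{ran}P$.

**(F2)** Let $e\in M_m(\mathcal A'(T))$ and $f\in M_n(\mathcal A'(T))$ be idempotents. Then $e\approx f$ if and only if $T^{(m)}|_{\operatorname{ran}e}\sim T^{(n)}|_{\operatorname{ran}f}$. If $e=uv$, $f=vu$ with $u=euf$, $v=fve$, then $v$ maps $\operatorname{ran}e$ to $\operatorname{ran}f$ with inverse $u|_{\operatorname{ran}f}$, and it intertwines. Conversely, given a similarity $V:\operatorname{ran}e\to\operatorname{ran}f$, put $v=Ve$ and $u=V^{-1}f$. Then $vT^{(m)}=VT^{(m)}e=T^{(n)}v$, and similarly for $u$, so the entries lie in $\mathcal A'(T)$; and $uv=e$, $vu=f$.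

Consider "$\Rightarrow$". If $A_1\sim A_2$, then $\mathcal A'(A_1\oplus A_2)\cong M_2(\mathcal A'(A_1))$, so the group in question is $\mathrm K_0(\mathcal A'(A_1))$. Strong irreducibility says that $\mathcal A'(A_1)$ has only the idempotents $0,1$, whereas $\mathrm K_0$ looks at idempotent matrices of all sizes. There is no reason for the first to control the second. If $Y$ is compact and connected, $C(Y)$ has only trivial idempotents, but $\mathrm K_0(C(Y))$ is the group $K^0(Y)$ of complex vector bundles, which may be large.

Consider "$\Leftarrow$". Let $p_1,p_2\in\mathcal A'(A_1\oplus A_2)$ be the coordinate projections. By (F2), $A_1\sim A_2$ if and only if $p_1\approx p_2$. By (F1), strong irreducibility says that neither $p_i$ is a sum of two nonzero orthogonal idempotents. If $\mathrm K_0\cong\mathbb Z$, then $[p_1]$ and $[p_2]$ are multiples of a generator. To finish one would argue that an unsplittable idempotent has the class of a generator, and that idempotents of equal class are equivalent. Neither inference is available: a vector bundle of rank $2$ need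 not split into line bundles, and stably isomorphic bundles need not be isomorphic.

So vector bundles suggest that both implications are false, provided that something like $C(Y)$, for a space $Y$ of our choice, is the commutant of a single operator, at least modulo the radical. The obvious candidate fails. Let $C(Y)$ act by multiplication on $L^2(Y,\mu)$. The commutant is $L^\infty(Y,\mu)$, and as soon as $\mu$ is not carried by one point this is full of idempotents. Two things must be repaired: the Hilbert space must be so rigid that the multiplication operators on it are only continuous functions, and several multiplication operators must be replaced by one operator. We do the second first (Section 5) and then the first (Section 6). The results are as follows.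

**Theorem A.** Let $\mathcal H$ be separable and infinite-dimensional. (i) There is $T\in(\mathrm{SI})$ with $\mathrm K_0(\mathcal A'(T\oplus T))\cong\mathbb Z^2$. (ii) There are $A_1,A_2\in(\mathrm{SI})$ with $A_1\not\sim A_2$, $A_1\oplus A_2\sim A_1\oplus A_1\oplus A_1$ and $\mathrm K_0(\mathcal A'(A_1\oplus A_2))\cong\mathbb Z$. So Conjecture 1 is false, and both implications fail.

**Theorem B.** For every countable abelian group $G$ there is $T\in(\mathrm{SI})$ with $\mathrm K_0(\mathcal A'(T))\cong\mathbb Z\oplus G$ and $\mathcal A'(T)/\operatorname{Rad}\mathcal A'(T)$ commutative.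

**Theorem C.** Let $A_1,A_2\in(\mathrm{SI})\cap\mathcal L(\mathcal H)$ with $\mathcal A'(A_i)/\operatorname{Rad}\mathcal A'(A_i)$ commutative for $i=1,2$. Then
$$\mathrm K_0(\mathcal A'(A_1\oplus A_2))\cong\mathbb Z\iff A_1\sim A_2\ \text{ and }\ \mathrm K_0(\mathcal A'(A_1))\cong\mathbb Z.$$

## 3. Textbook facts about radicals, corners and bundles

**(F3)** $\operatorname{Rad}M_n(R)=M_n(\operatorname{Rad}R)$ and $\operatorname{Rad}(eRe)=e(\operatorname{Rad}R)e$ for an idempotent $e$. Every element of $1+\operatorname{Rad}R$ is invertible. Hence an idempotent $e\in\operatorname{Rad}R$ is $0$, since $1-e$ is invertible and $e(1-e)=0$. A two-sided ideal $J$ of quasinilpotent elements lies in $\operatorname{Rad}R$: for $x\in J$ and $a\in R$ the element $ax$ is quasinilpotent, so $1-ax$ is invertible.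

**(F4)** An idempotent $p\in M_n(R)$ is full if it generates $M_n(R)$ as a two-sided ideal; for example, the matrix unit $e_{11}$ is full. For full $p$, $\mathrm K_0(pM_n(R)p)\cong\mathrm K_0(R)$ (Morita invariance). In particular $\mathrm K_0(M_n(R))\cong\mathrm K_0(R)$.

**(F5)** For compact Hausdorff $Y$, $\mathrm K_0(C(Y))\cong K^0(Y)$ (Swan): an idempotent matrix function corresponds to its bundle of ranges, and equivalence to isomorphism of bundles.

**(F6)** In a commutative unital Banach algebra, every proper ideal is killed by a character (Gelfand–Mazur), an element is invertible if no character kills it, and the radical is the intersection of the kernels of the characters.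

## 4. When a homomorphism does not change $\mathrm K_0$

The next lemma serves twice: for dividing out a piece of the radical, and for passing from smooth to continuous functions.

**Lemma 1.** Let $\varphi:R\to S$ be a continuous unital homomorphism of unital Banach algebras with dense range. Suppose that for all $n$, $a\in M_n(R)$ is invertible whenever $\varphi(a)$ is. Then:

1. every idempotent $p\in M_n(S)$ is equivalent to $\varphi(e)$ for some idempotent $e\in M_n(R)$;
2. idempotents $e,f$ over $R$ satisfy $e\approx f$ if and only if $\varphi(e)\approx\varphi(f)$;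
3. $\varphi_*:\mathrm K_0(R)\to\mathrm K_0(S)$ is an isomorphism.

**Proof of (1).** The point is to approximate $p$ by an image and then straighten the approximation into an idempotent by functional calculus. Choose $x_k\in M_n(R)$ with $\varphi(x_k)\to p$. Since $\sigma(p)\subset\{0,1\}$, upper semicontinuity of the spectrum gives $\sigma(\varphi(x_k))\subset D(0,\frac13)\cup D(1,\frac13)$ for large $k$. By hypothesis $\sigma(x_k)=\sigma(\varphi(x_k))$, so the circle $|\lambda-1|=\frac12$ misses $\sigma(x_k)$, and
$$e_k=\frac1{2\pi i}\oint_{|\lambda-1|=1/2}(\lambda-x_k)^{-1}\,d\lambda$$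
is an idempotent in $M_n(R)$. Applying $\varphi$,
$$\varphi(e_k)=\frac1{2\pi i}\oint_{|\lambda-1|=1/2}(\lambda-\varphi(x_k))^{-1}\,d\lambda\longrightarrow\frac1{2\pi i}\oint_{|\lambda-1|=1/2}\Big(\frac p{\lambda-1}+\frac{1-p}\lambda\Big)d\lambda=p .$$
Close idempotents are similar: for idempotents $g,h$ put $u=gh+(1-g)(1-h)$. Then $gu=gh=uh$, and $u-1=2gh-g-h=(2g-1)(h-g)$, because $(2g-1)g=g$. If $\|2g-1\|\,\|h-g\|<1$, then $u$ is invertible and $h=u^{-1}gu$. So $g=(gu)(u^{-1}g)$ and $h=(u^{-1}g)(gu)$ are equivalent. Take $g=p$ and $h=\varphi(e_k)$ with $k$ large.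

**Proof of (2).** Now we lift an equivalence. One direction is clear. Let $\varphi(e)=uv$, $\varphi(f)=vu$ with $u=\varphi(e)u\varphi(f)$ and $v=\varphi(f)v\varphi(e)$. Approximate $u,v$ by $\varphi(x),\varphi(y)$. Replacing $x,y$ by $exf,fye$ keeps the approximation, so assume $x=exf$, $y=fye$. If it is good enough, then $\varphi(xy+1-e)$ is close to $uv+1-\varphi(e)=1$, and $\varphi(yx+1-f)$ is close to $1$; both are invertible. By hypothesis $xy+1-e$ and $yx+1-f$ are invertible. The first commutes with $e$, hence so does its inverse, and therefore $xy$ is invertible in the corner of $e$. Likewise $yx$ is invertible in the corner of $f$. With inverses taken in these corners, put $y'=y(xy)^{-1}$ and $y''=(yx)^{-1}y$. Then $xy'=e$ and $y''x=f$, and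
$$y''=y''e=y''xy'=fy'=y'.$$
So $e=xy'$ and $f=y'x$.

**Proof of (3).** Surjectivity follows from (1). If $[\varphi(e)]=[\varphi(f)]$, then $\varphi(e\oplus1_m)\approx\varphi(f\oplus1_m)$ for some $m$, so $e\oplus1_m\approx f\oplus 1_m$ by (2). This is injectivity. $\square$

The lemma applies to $R\to R/J$ for a closed ideal $J\subset\operatorname{Rad}R$. If $a\in M_n(R)$ is invertible modulo $M_n(J)$, then for some $b$ both $ab$ and $ba$ lie in $1+M_n(J)\subset1+\operatorname{Rad}M_n(R)$, so they are invertible, and so is $a$. For $R=\mathbb C[N]$ and $J=N\mathbb C[N]$ this is the computation in Section 1.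

## 5. Forcing several commutation relations with one weighted shift

We want one operator whose commutant, modulo the radical, is the joint commutant $\mathcal B=\{B_1,\dots,B_N\}'$ of given operators on $\mathcal K$. Take a shift with operator weights, $(Tx)_{n+1}=w_nW_nx_n$ with $W_n$ invertible and $w_n>0$. We shall see that an $X\in\mathcal A'(T)$ is lower triangular with diagonal entries
$$X_{n,n}=P_nX_{0,0}P_n^{-1},\qquad P_n=W_{n-1}\cdots W_0 ,$$
so boundedness of $X$ requires boundedness of these conjugates. The plan is to choose the $W_n$ so that boundedness alone forces $X_{0,0}\in\mathcal B$. Two small cases show what the choice must respect.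

First, letting the $P_n$ run through the powers of $e^{B_j}$ is not enough. If $B=\operatorname{diag}(i,0)$ on $\mathbb C^2$, then $e^{pB}$ is unitary for real $p$, and conjugation by it bounds nothing. But $e^{iqB}=\operatorname{diag}(e^{-q},1)$ multiplies the entry $x_{12}$ by $e^{-q}$ and $x_{21}$ by $e^{q}$. Boundedness over $q\in\mathbb Z$ forces $x_{12}=x_{21}=0$, so the matrix commutes with $B$. Hence we use all $e^{(p+iq)B_j}$ with $p,q\in\mathbb Z$; Liouville's theorem will do the rest.

Second, the scalar weights must decay. With $\mathcal K=\mathbb C$, $W_n=1$ and $w_n=1$, $T$ is the unilateral shift, $\mathcal A'(T)\cong H^\infty$, and $h\mapsto h(0)$ is the map $X\mapsto X_{0,0}$. Its kernel $zH^\infty$ contains $z$, of spectral radius $1$, so it is not in the radical. Weights that tend to $0$ fast make this kernel quasinilpotent.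

**Proposition 2.** Let $\mathcal K\ne0$ be a separable Hilbert space, $B_1,\dots,B_N\in\mathcal L(\mathcal K)$, and $\mathcal B=\{B_1,\dots,B_N\}'$. There is $T\in\mathcal L(\ell^2(\mathbb N_0;\mathcal K))$ and a continuous surjective unital homomorphism $\Phi:\mathcal A'(T)\to\mathcal B$ such that $\Phi$ is split by $\iota(Y)=\operatorname{diag}(Y,Y,Y,\dots)$ and $J:=\ker\Phi\subset\operatorname{Rad}\mathcal A'(T)$. Consequently $\Phi_*:\mathrm K_0(\mathcal A'(T))\to\mathrm K_0(\mathcal B)$ is an isomorphism, and $T$ is strongly irreducible if and only if $\mathcal B$ has no idempotents other than $0,1$.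

**Step 1: the operator.** We choose the weights. Rescale so that $\|B_j\|\le1$; this does not change $\mathcal B$. Choose $W_0,W_1,\dots$ in $\{e^{\pm B_j},e^{\pm iB_j}:1\le j\le N\}$ so that the products $P_n=W_{n-1}\cdots W_0$ (with $P_0=I$) take every value $e^{(p+iq)B_j}$, $1\le j\le N$, $p,q\in\mathbb Z$. To do so, enumerate the triples $(j,p,q)$; for each in turn walk from $I$ to $e^{(p+iq)B_j}$ in $|p|+|q|$ steps, and return to $I$ by the inverse steps. Then $\|W_n^{\pm1}\|\le e$. Let $w_n=\rho^n$ with $\rho=e^{-4}$, and
$$(Tx)_0=0,\qquad(Tx)_{n+1}=w_nW_nx_n .$$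
This is bounded, with $\|T\|\le e$.

**Step 2: the shape of the commutant.** We solve $XT=TX$ entry by entry. Let $X=(X_{m,n})\in\mathcal A'(T)$. The only nonzero entries of $T$ are $T_{n+1,n}=w_nW_n$, so $X_{0,n+1}w_nW_n=0$, and for $m\ge1$
$$X_{m,n+1}\,w_nW_n=w_{m-1}W_{m-1}X_{m-1,n}.$$
Hence $X_{0,n+1}=0$, and by descent along diagonals $X_{m,n}=0$ for $m<n$. On and below the diagonal, iterating $n$ times,
$$X_{n+l,n}=\frac{w_{n+l-1}\cdots w_l}{w_{n-1}\cdots w_0}\,W_{n+l-1}\cdots W_l\,X_{l,0}\,P_n^{-1}=\rho^{nl}\,W_{n+l-1}\cdots W_l\,X_{l,0}\,P_n^{-1},\tag{1}$$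
since $w_{l+i}/w_i=\rho^l$ for each of the $n$ indices $i$.

**Step 3: the homomorphism.** We show that the corner entry lies in $\mathcal B$. As all $X$ are lower triangular, $\Phi(X):=X_{0,0}$ is a contractive unital homomorphism. Formula (1) with $l=0$ gives $X_{n,n}=P_nX_{0,0}P_n^{-1}$, so $\|P_nX_{0,0}P_n^{-1}\|\le\|X\|$ for all $n$. Fix $j$ and put
$$F(\lambda)=e^{\lambda B_j}X_{0,0}e^{-\lambda B_j}.$$
This is entire, with $\|F\|\le\|X\|$ on $\mathbb Z+i\mathbb Z$. Every $\lambda\in\mathbb C$ is $\mu+\nu$ with $\mu\in\mathbb Z+i\mathbb Z$ and $|\nu|\le1$, so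
$$\|F(\lambda)\|=\|e^{\nu B_j}F(\mu)e^{-\nu B_j}\|\le e^2\|X\|.$$
By Liouville, $F$ is constant, and $0=F'(0)=B_jX_{0,0}-X_{0,0}B_j$. So $\Phi(X)\in\mathcal B$. Conversely, $Y\in\mathcal B$ commutes with all $W_n$, so $\iota(Y)\in\mathcal A'(T)$ and $\Phi(\iota(Y))=Y$. Thus $\Phi$ is onto and split by $\iota$.

**Step 4: the kernel is quasinilpotent.** We now use the decay of the weights. Let $X\in J$. Then $X_{n,n}=0$ for all $n$. For $l\ge1$, formula (1) contains $n$ factors $W$ and $n$ factors $W^{-1}$, so
$$\|X_{n+l,n}\|\le e^{-4nl}e^{2n}\|X\|\le e^{-2nl}\|X\|.$$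
Let $Q_j$ be the projection onto the first $j$ coordinates. Then $X(1-Q_j)$ keeps the columns $n\ge j$. The norm of a single subdiagonal is the supremum of the norms of its entries, so for $j\ge1$
$$\|X(1-Q_j)\|\le\sum_{l\ge1}\sup_{n\ge j}\|X_{n+l,n}\|\le\|X\|\sum_{l\ge1}e^{-2jl}\longrightarrow0\qquad(j\to\infty).$$
As $X$ is strictly lower triangular, $X\operatorname{ran}(1-Q_j)\subset\operatorname{ran}(1-Q_{j+1})$. Hence
$$X^k=X(1-Q_{k-1})\,X(1-Q_{k-2})\cdots X(1-Q_0),\qquad\|X^k\|^{1/k}\le\Big(\prod_{j<k}\|X(1-Q_j)\|\Big)^{1/k}\to0,$$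
because the geometric means of a sequence tending to $0$ tend to $0$. So the two-sided ideal $J$ consists of quasinilpotents, and $J\subset\operatorname{Rad}\mathcal A'(T)$ by (F3).

**Step 5: the consequences.** The statement on $\mathrm K_0$ is Lemma 1. Suppose $\mathcal B$ has only trivial idempotents, and let $E\in\mathcal A'(T)$ be idempotent. Then $\Phi(E)\in\{0,1\}$, so $E$ or $1-E$ is an idempotent in $J\subset\operatorname{Rad}\mathcal A'(T)$, hence $0$. Thus $T\in(\mathrm{SI})$. Conversely, a nontrivial idempotent $Y\in\mathcal B$ gives the nontrivial idempotent $\iota(Y)\in\mathcal A'(T)$. $\square$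

## 6. Hilbert spaces of functions whose multipliers are continuous

We now replace $L^2$ by a Hilbert space that is itself an algebra of continuous functions. Fix $d\ge1$, $s>d/2$, $\omega(n)=(1+|n|)^s$ on $\mathbb Z^d$, and, with coordinates $\zeta=(\zeta_1,\dots,\zeta_d)$ on $\mathbb T^d$,
$$W=\Big\{f=\sum_{n\in\mathbb Z^d}a_n\zeta^n:\ \|f\|^2=\sum_n\omega(n)^2|a_n|^2<\infty\Big\}.$$
As $2s>d$, $\sum\omega^{-2}<\infty$, and Cauchy–Schwarz gives $\|a\|_{\ell^1}\le c\|f\|$; so $W\subset C(\mathbb T^d)$ continuously. Since $1+|n|\le2\max(1+|m|,1+|n-m|)$, we have $\omega(n)\le2^s(\omega(m)+\omega(n-m))$. So if $f,g$ have coefficients $a,b$,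
$$\omega|a*b|\le2^s\big((\omega|a|)*|b|+|a|*(\omega|b|)\big).$$
Young's inequality $\ell^2*\ell^1\subset\ell^2$ then gives $\|fg\|\le C\|f\|\|g\|$ with $C=2^{s+1}c$. Trigonometric polynomials are dense in $W$, and $C^\infty(\mathbb T^d)\subset W$ because Fourier coefficients of smooth functions decay rapidly.

For a nonempty closed $Y\subset\mathbb T^d$ let $I_Y=\{f\in W:f|_Y=0\}$, a closed ideal, and $W(Y)=W/I_Y$. This is a separable Hilbert space, identified with the space of restrictions $f|_Y$. It is an algebra with bounded multiplication, and $W(Y)\subset C(Y)$ continuously, and densely by Stone–Weierstrass. For example, if $d=1$ and $Y=\{1,-1\}$, then $W(Y)=\mathbb C^2$, multiplication by $\zeta$ is $\operatorname{diag}(1,-1)$ in the basis of the two indicator functions, and its commutant is the diagonal algebra, that is, $W(Y)$ again.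

**Lemma 3.**

1. On the Hilbert space $W(Y)$, the joint commutant of the $2d$ multiplication operators by $\zeta_j,\zeta_j^{-1}$ is $\{M_f:f\in W(Y)\}$, which is isomorphic to $W(Y)$.
2. An element of $M_n(W(Y))$ is invertible there if and only if it is invertible in $M_n(C(Y))$.
3. $\mathrm K_0(W(Y))\cong K^0(Y)$ via the inclusion $W(Y)\subset C(Y)$.
4. If $Y$ is connected, $W(Y)$ has no nontrivial idempotents.

**Proof of (1).** This repairs what failed for $L^2$: the constant function $1$ is cyclic, and its image under any operator is again a multiplier. Let $X$ be in the commutant. For a trigonometric polynomial $p$, $Xp=XM_p1=M_pX1=p\cdot X1$. Such $p$ are dense and multiplication is continuous, so $Xg=g\cdot X1$ for all $g$, that is, $X=M_{X1}$. Conversely each $M_f$ is in the commutant. Finally $\|M_f\|\le C\|f\|$ and $\|f\|=\|M_f1\|\le\|M_f\|\,\|1\|$, so $f\mapsto M_f$ is an isomorphism onto the commutant.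

**Proof of (2).** We determine the characters. With the equivalent norm $\|M_f\|$, $W(Y)$ is a commutative unital Banach algebra. Let $\chi$ be a character, lifted to $W$. Then
$$|\chi(\zeta_j)|^k=|\chi(\zeta_j^k)|\le C\|\zeta_j^k\|_W=C(1+|k|)^s\qquad(k\in\mathbb Z).$$
Taking $|k|$-th roots as $k\to\pm\infty$ gives $|\chi(\zeta_j)|=1$. So $t=(\chi(\zeta_1),\dots,\chi(\zeta_d))\in\mathbb T^d$, and $\chi$ is evaluation at $t$ on trigonometric polynomials, hence on $W$ by density. If $t\notin Y$, a smooth function vanishing on $Y$ but not at $t$ lies in $I_Y$, which $\chi$ kills, a contradiction. So the characters are exactly the points of $Y$, and by (F6) every $f\in W(Y)$ without zeros on $Y$ is invertible in $W(Y)$. If $a\in M_n(W(Y))$ is invertible over $C(Y)$, then $\det a$ has no zeros on $Y$, so it is invertible in $W(Y)$, and $a^{-1}$ is the adjugate divided by $\det a$. The converse is trivial.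

**Proof of (3) and (4).** For (3), Lemma 1 applies to $W(Y)\to C(Y)$ by (2); then use (F5). For (4), an idempotent is a continuous function on $Y$ with values in $\{0,1\}$. $\square$

**Corollary 4.** For every nonempty connected closed $Y\subset\mathbb T^d$ there is $T=T_Y\in(\mathrm{SI})$ on a separable Hilbert space such that $\mathcal A'(T)/\operatorname{Rad}\mathcal A'(T)\cong W(Y)$ and $\mathrm K_0(\mathcal A'(T))\cong K^0(Y)$.

**Proof.** Apply Proposition 2 to $\mathcal K=W(Y)$ and the $2d$ operators of Lemma 3(1), so that $\mathcal B\cong W(Y)$. It remains to see that $J=\operatorname{Rad}\mathcal A'(T)$. A surjective homomorphism maps radical into radical, and $\mathcal A'(T)/J\cong W(Y)$ is semisimple, since its characters, the points of $Y$, separate elements. So $\operatorname{Rad}\mathcal A'(T)\subset J$; the other inclusion is in Proposition 2. $\square$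

The space $\ell^2(\mathbb N_0;\mathcal K)$ is infinite-dimensional and separable. So all these operators may be placed, by a unitary, on a given infinite-dimensional separable $\mathcal H$.

## 7. The torus: similar operators with $\mathrm K_0\cong\mathbb Z^2$

**Proof of Theorem A(i).** Take $Y=\mathbb T^2$ and $T=T_Y\in(\mathrm{SI})$. By (F4), Corollary 4 and $K^0(\mathbb T^2)\cong\mathbb Z^2$ (rank and first Chern number),
$$\mathrm K_0(\mathcal A'(T\oplus T))=\mathrm K_0(M_2(\mathcal A'(T)))\cong\mathrm K_0(\mathcal A'(T))\cong K^0(\mathbb T^2)\cong\mathbb Z^2\not\cong\mathbb Z.$$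
With $A_1=A_2=T$ we have $A_1\sim A_2$, so "$\Rightarrow$" fails. $\square$

## 8. The $5$-sphere: non-similar operators with $\mathrm K_0\cong\mathbb Z$

By Section 2 we need a connected space with $K^0\cong\mathbb Z$ that carries an unsplittable bundle of rank greater than one. If the bundle becomes trivial after adding a line bundle, the corresponding operators will satisfy $A_1\oplus A_2\sim A_1^{(3)}$. The complex tangent-type bundle of $S^5\subset\mathbb C^3$ does this.

**Step 1: the space and the idempotent.** We place $S^5$ in a torus so that its coordinates lie in $W(Y)$. Let $Y\subset\mathbb T^6$ be the image of $S^5\subset\mathbb R^6=\mathbb C^3$ under $x\mapsto(e^{ix_1},\dots,e^{ix_6})$. This is injective on $S^5$, because $|x_j|\le1<\pi$, so $Y$ is homeomorphic to $S^5$. There is a smooth $\psi$ on $\mathbb T$ with $\psi(e^{it})=t$ for $|t|\le1$, so each $x_j=\psi(\zeta_j)|_Y$ lies in $W(Y)$. Hence so do the complex coordinates $z=(z_1,z_2,z_3)^t$ of $S^5\subset\mathbb C^3$ and their conjugates. Let $z^*$ be the row $(\bar z_1,\bar z_2,\bar z_3)$ and put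
$$P=1-zz^*\in M_3(W(Y)).$$
As $z^*z=1$, $P$ is idempotent. Its range bundle is $E=\{(z,v)\in S^5\times\mathbb C^3:v\perp z\}$, of rank $2$.

**Step 2: $E$ does not split.** We collect the topology.

(i) $K^0(S^5)\cong\mathbb Z$ by rank, and all complex line bundles on $S^5$ are trivial, because $H^2(S^5;\mathbb Z)=0$.

(ii) $E$ is nontrivial. Suppose it is trivial. Gram–Schmidt gives orthonormal sections $v_1,v_2$ of $E$. After multiplying $v_2$ by a unimodular function, $[z,v_1,v_2]\in SU(3)$. This is a section of the principal $SU(2)$-bundle $SU(3)\to S^5$, $g\mapsto ge_1$. So $SU(3)\cong S^5\times SU(2)\cong S^5\times S^3$, and $\pi_4(SU(3))\cong\pi_4(S^5)\times\pi_4(S^3)=\mathbb Z/2$. But $\pi_4(SU(3))=\pi_4(U(3))=\pi_4(U)=0$: the fibrations $U(n)\to U(n+1)\to S^{2n+1}$ show that $\pi_4(U(n))$ is constant for $n\ge3$, as $4<2\cdot3$, and $\pi_4(U)=0$ by Bott periodicity. This is a contradiction.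

(iii) $E$ is not a direct sum of two nonzero subbundles. These would have rank $1$, since $S^5$ is connected; by (i) they would be trivial, and $E$ would be trivial, against (ii).

**Step 3: the operators.** Let $A_1=T=T_Y$, with $\Phi,\iota,J$ from Proposition 2, also applied entrywise to matrices. Put $\tilde P=\iota(P)\in M_3(\mathcal A'(T))=\mathcal A'(T^{(3)})$, an idempotent, and $A_2=T^{(3)}|_{\operatorname{ran}\tilde P}$. Up to the order of coordinates $\tilde P$ is $\operatorname{diag}(P,P,\dots)$ with $P\ne0$, so $\operatorname{ran}\tilde P$ is separable and infinite-dimensional, and $A_2$ may be regarded as an operator on $\mathcal H$.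

**Step 4: both are strongly irreducible.** For $A_1$ this is Corollary 4. For $A_2$ we carry an idempotent down to the bundle. By (F1), an idempotent in $\mathcal A'(A_2)$ corresponds to an idempotent $Q\in\tilde PM_3(\mathcal A'(T))\tilde P$. Then $\Phi(Q)\in PM_3(W(Y))P$ is idempotent, and it splits $E$ as $\operatorname{im}\Phi(Q)\oplus\operatorname{im}(P-\Phi(Q))$. By (iii), $\Phi(Q)=0$ or $\Phi(Q)=P$. So $Q$ or $\tilde P-Q$ is an idempotent in $M_3(J)\subset\operatorname{Rad}M_3(\mathcal A'(T))$, hence $0$. That is, $Q=0$ or $Q=\tilde P$.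

**Step 5: $A_1\not\sim A_2$.** Ranks tell them apart. By (F2), a similarity would give a column $x$ and a row $y$ over $\mathcal A'(T)$ with $yx=1$ and $xy=\tilde P$. Apply $\Phi$ and evaluate at a point of $Y$: the rank-two matrix $P(\cdot)=\Phi(x)\Phi(y)$ would factor through $\mathbb C$, which is impossible.

**Step 6: $A_1\oplus A_2\sim A_1^{(3)}$.** This lifts the relation $E\oplus(\text{line spanned by }z)=S^5\times\mathbb C^3$. The subspaces $\operatorname{ran}\tilde P$ and $\operatorname{ran}(1-\tilde P)$ are complementary and invariant for $T^{(3)}$. Since $1-\tilde P=\iota(z)\iota(z^*)$ and $\iota(z^*)\iota(z)=\iota(z^*z)=1$, (F2) gives $T\sim T^{(3)}|_{\operatorname{ran}(1-\tilde P)}$, implemented by $\iota(z)$. So $T^{(3)}\sim A_2\oplus A_1$.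

**Step 7: the group.** Similar operators have isomorphic commutants, so $\mathcal A'(A_1\oplus A_2)\cong M_3(\mathcal A'(A_1))$, and
$$\mathrm K_0(\mathcal A'(A_1\oplus A_2))\cong\mathrm K_0(\mathcal A'(A_1))\cong K^0(S^5)\cong\mathbb Z,\qquad\text{although }A_1\not\sim A_2.$$
This proves Theorem A(ii), so "$\Leftarrow$" fails. $\square$

In terms of Section 2: under the rank isomorphism with $\mathbb Z$, the coordinate projections have classes $[p_1]=1$ and $[p_2]=2$, and $p_2$ cannot be split. An isomorphism of $\mathrm K_0$ with the abstract group $\mathbb Z$ does not record this.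

## 9. Mapping cones and inverse limits: every countable group $\mathbb Z\oplus G$

By Corollary 4, Theorem B follows once we find a nonempty compact connected $Y$ inside some torus with $K^0(Y)\cong\mathbb Z\oplus G$. Two cases show the construction. For $G=\mathbb Z/m$ with $m\ge1$, let $Y$ be the mapping cone of a map $S^3\to S^3$ of degree $m$; the exact sequence used below gives $\tilde K^0(Y)\cong\mathbb Z/m$. For $G=\mathbb Z[\frac12]=\bigcup_k2^{-k}\mathbb Z$, let $Y$ be the inverse limit of copies of $S^4$ under maps of degree $2$, so that $\tilde K^0(Y)=\varinjlim(\mathbb Z\xrightarrow2\mathbb Z\xrightarrow2\cdots)$. In general we combine the two: cones produce relations, and limits produce unions. Here $\tilde K^0$ of a connected space means the kernel of the rank map, so $K^0=\mathbb Z\oplus\tilde K^0$ naturally.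

**Step 1: algebraic data.** We present $G$ by integer matrices. Write $G$ as an increasing union of finitely generated subgroups $G_1\subset G_2\subset\cdots$, with presentations $\mathbb Z^{a_k}\xrightarrow{R_k}\mathbb Z^{b_k}\to G_k\to0$, $R_k$ injective. Since $\mathbb Z^{b_k}$ is free, the inclusion $G_k\subset G_{k+1}$ lifts to $\beta_k:\mathbb Z^{b_k}\to\mathbb Z^{b_{k+1}}$. The map $\beta_kR_k$ has image in the kernel of $\mathbb Z^{b_{k+1}}\to G_{k+1}$, which is the image of the injective $R_{k+1}$. So $\beta_kR_k=R_{k+1}\alpha_k$ for some $\alpha_k:\mathbb Z^{a_k}\to\mathbb Z^{a_{k+1}}$.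

**Step 2: finite complexes $C_k$ with $\tilde K^0(C_k)\cong G_k$.** We realize the matrices by maps of spheres. Let $\mathsf A_k=\bigvee_{a_k}S^3$ and $\mathsf B_k=\bigvee_{b_k}S^3$ (a point if the index is $0$). A wedge of copies of $S^3$ is $2$-connected, so by Hurewicz its $\pi_3$ is its $H_3$. Hence pointed homotopy classes of maps between such wedges correspond to integer matrices, by the action on $H_3$. Let $f_k:\mathsf B_k\to\mathsf A_k$ realize $R_k^t$, and let $C_k$ be its (reduced) mapping cone, a connected finite complex of dimension $\le4$. Let $q_k:C_k\to\Sigma\mathsf B_k$ collapse $\mathsf A_k$. The cofiber sequence gives the exact sequence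
$$\tilde K^0(\Sigma\mathsf A_k)\xrightarrow{(\Sigma f_k)^*}\tilde K^0(\Sigma\mathsf B_k)\xrightarrow{q_k^*}\tilde K^0(C_k)\to\tilde K^0(\mathsf A_k)=0 .$$
For wedges of $4$-spheres, the degree-$4$ part of the Chern character is a natural isomorphism of $\tilde K^0$ with $H^4(\,\cdot\,;\mathbb Z)=\operatorname{Hom}(H_4,\mathbb Z)$. So $(\Sigma f_k)^*$ is the transpose of $R_k^t$, that is, $R_k:\mathbb Z^{a_k}\to\mathbb Z^{b_k}$, and $\tilde K^0(C_k)\cong\operatorname{coker}R_k=G_k$.

**Step 3: maps $g_k:C_{k+1}\to C_k$ inducing $G_k\subset G_{k+1}$.** Let $b:\mathsf B_{k+1}\to\mathsf B_k$ and $a:\mathsf A_{k+1}\to\mathsf A_k$ realize $\beta_k^t$ and $\alpha_k^t$. Since $R_k^t\beta_k^t=(\beta_kR_k)^t=(R_{k+1}\alpha_k)^t=\alpha_k^tR_{k+1}^t$, there is a pointed homotopy $h$ from $af_{k+1}$ to $f_kb$. Write points of the cone as $[x,t]$, with $[x,0]$ glued to $f(x)$ and $[x,1]$ the vertex. Define $g_k=a$ on $\mathsf A_{k+1}$ and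
$$g_k[x,t]=h(x,2t)\ \ (t\le\tfrac12),\qquad g_k[x,t]=[b(x),2t-1]\ \ (t\ge\tfrac12).$$
This is well defined at $t=0$, where $h(x,0)=af_{k+1}(x)$, and at $t=\frac12$, where $h(x,1)=f_kb(x)=[b(x),0]$. The composite $q_kg_k$ sends $[x,t]$ to the base point for $t\le\frac12$ and to $[b(x),2t-1]$ for $t\ge\frac12$. The maps $[x,t]\mapsto[b(x),\max(0,\frac{t-\sigma}{1-\sigma})]$, $0\le\sigma\le\frac12$, deform it to $\Sigma b\circ q_{k+1}$. Hence $g_k^*q_k^*=q_{k+1}^*(\Sigma b)^*$, and $(\Sigma b)^*=\beta_k$ as in Step 2. So on cokernels $g_k^*$ is induced by $\beta_k$: it is the inclusion $G_k\subset G_{k+1}$.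

**Step 4: the limit.** We pass to one space and embed it. Let $Y=\varprojlim(C_k,g_k)$. As an inverse limit of nonempty compact connected metrizable spaces over a sequence, it is nonempty, compact, connected and metrizable. Its dimension is $\le4$, because every finite open cover of $Y$ is refined by the preimage of an open cover of some $C_k$, and $\dim C_k\le4$. So $Y$ embeds in $\mathbb R^9$ (Menger–Nöbeling). Being compact, it lies in a cube, and hence embeds in $\mathbb T^9$. By continuity of $K^0$ on compact spaces,
$$K^0(Y)\cong\varinjlim K^0(C_k)=\mathbb Z\oplus\varinjlim G_k=\mathbb Z\oplus G.$$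
Corollary 4 gives $T_Y\in(\mathrm{SI})$ with $\mathrm K_0(\mathcal A'(T_Y))\cong\mathbb Z\oplus G$ and $\mathcal A'(T_Y)/\operatorname{Rad}\mathcal A'(T_Y)\cong W(Y)$, which is commutative. $\square$

## 10. Commutative quotients: the proof of Theorem C

In Section 7 the quotient by the radical is commutative and "$\Rightarrow$" fails. In Section 8, where "$\Leftarrow$" fails, the quotient for $A_2$ is $PM_3(W(Y))P$, which at each point of $Y$ looks like $M_2(\mathbb C)$. So commutativity of both quotients may rescue "$\Leftarrow$". The proof follows the test with different Jordan blocks in Section 1: the question is whether products of intertwiners can be invertible.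

Write $R_i=\mathcal A'(A_i)$, $\bar R_i=R_i/\operatorname{Rad}R_i$ and $\mathcal E=\mathcal A'(A_1\oplus A_2)$. Each $\bar R_i$ is a nonzero commutative unital semisimple Banach algebra, so an element killed by all its characters is $0$ (F6). Let
$$\mathcal I_{12}=\{X:XA_2=A_1X\},\qquad\mathcal I_{21}=\{Y:YA_1=A_2Y\}.$$
Then $\mathcal E$ consists of the matrices $(X_{ij})$ with $X_{ii}\in R_i$, $X_{12}\in\mathcal I_{12}$, $X_{21}\in\mathcal I_{21}$. Let $I_1\subset R_1$ and $I_2\subset R_2$ be the two-sided ideals of finite sums $\sum X_iY_i$ and $\sum Y_iX_i$ respectively ($X_i\in\mathcal I_{12}$, $Y_i\in\mathcal I_{21}$). For the Jordan blocks $A_1=N_2$ and $A_2=0$ on $\mathbb C$, an $X\in\mathcal I_{12}$ is a column in $\ker N_2$, and a $Y\in\mathcal I_{21}$ is a row with $YN_2=0$. With $N_2e_2=e_1$, $N_2e_1=0$, these are $X=(u,0)^t$ and $Y=(0,v)$. So $XY=uvN_2$, $YX=0$, hence $I_1=\mathbb CN_2$, $I_2=0$, both proper.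

**Step 0: reduction.** If $A_1\sim A_2$, then $\mathcal E\cong M_2(R_1)$ and $\mathrm K_0(\mathcal E)\cong\mathrm K_0(R_1)$. This proves "$\Leftarrow$" of the theorem. It also shows that for "$\Rightarrow$" it is enough to prove that $\mathrm K_0(\mathcal E)\cong\mathbb Z$ implies $A_1\sim A_2$.

**Step 1: $\bar R_i$ has no nontrivial idempotents.** We lift idempotents through the radical. By Lemma 1(1), an idempotent $p\in\bar R_i$ is equivalent to the image of an idempotent of $R_i$, that is, to $0$ or $1$. If $p\approx0$, then $p=0$. If $p\approx1$, then $p=uv$, $1=vu$ with $u,v\in\bar R_i$, and $p=1$ by commutativity.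

**Step 2: $I_2=R_2$ if and only if $I_1=R_1$.** We write $A_2$ as a piece of $A_1^{(n)}$ and show that the piece has rank one. Let $I_2=R_2$, so $1=\sum_{i=1}^nY_iX_i$. Let $x$ be the column $(X_i)$, $y$ the row $(Y_j)$, and $P=xy=(X_iY_j)\in M_n(R_1)$. As $yx=1$, $P$ is idempotent, and $x$ maps $\mathcal H$ bijectively onto $\operatorname{ran}P$ with inverse $y|_{\operatorname{ran}P}$. Since $A_1^{(n)}x=xA_2$,
$$A_2\sim A_1^{(n)}|_{\operatorname{ran}P},\qquad R_2\cong PM_n(R_1)P.\tag{2}$$
Let $\bar P$ be the image of $P$ in $M_n(\bar R_1)$. Since $\operatorname{Rad}(PM_n(R_1)P)=PM_n(\operatorname{Rad}R_1)P$ by (F3), we get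
$$\bar R_2\cong\bar PM_n(\bar R_1)\bar P .$$
Let $\chi$ be a character of $\bar R_1$, applied entrywise. The matrix $\chi(\bar P)\in M_n(\mathbb C)$ is idempotent, of rank $r(\chi)=\operatorname{tr}\chi(\bar P)=\chi(\tau)$, where $\tau=\operatorname{tr}\bar P\in\bar R_1$. The commutative algebra $\bar PM_n(\bar R_1)\bar P$ maps onto $\chi(\bar P)M_n(\mathbb C)\chi(\bar P)\cong M_{r(\chi)}(\mathbb C)$, so $r(\chi)\in\{0,1\}$. Therefore $\chi(\tau^2-\tau)=0$ for all $\chi$, so $\tau^2=\tau$, and $\tau\in\{0,1\}$ by Step 1. If $\tau=0$, then $\chi(\bar P)=0$ for all $\chi$, so $\bar P=0$ and $\bar R_2=0$, which is impossible. Hence $\tau=1$, that is,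
$$\sum_iX_iY_i\in1+\operatorname{Rad}R_1,\qquad\text{and}\qquad r(\chi)=1\ \text{ for every character }\chi\text{ of }\bar R_1.\tag{3}$$
The sum is an invertible element of $I_1$, so $I_1=R_1$. The other direction is symmetric.

**Step 3: if $I_1\ne R_1$ and $I_2\ne R_2$, then $\mathrm K_0(\mathcal E)\not\cong\mathbb Z$.** As for different Jordan blocks, we find two independent characters. The image of $I_1$ in $\bar R_1$ is a proper ideal: otherwise $I_1$ would contain an element of $1+\operatorname{Rad}R_1$, which is invertible. So by (F6) some character $\chi_1$ of $R_1$ kills $I_1$. The map $\mathcal E\to\mathbb C$, $(X_{ij})\mapsto\chi_1(X_{11})$, is a unital homomorphism, because $(XX')_{11}=X_{11}X'_{11}+X_{12}X'_{21}$ with $X_{12}X'_{21}\in I_1$. Likewise we get $(X_{ij})\mapsto\chi_2(X_{22})$. The two induced maps $\mathrm K_0(\mathcal E)\to\mathrm K_0(\mathbb C)=\mathbb Z$ send the classes of the coordinate projections to $(1,0)$ and $(0,1)$. So $\mathrm K_0(\mathcal E)$ maps onto $\mathbb Z^2$ and is not $\mathbb Z$.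

**Step 4: if $I_1=R_1$, $I_2=R_2$ and $\mathrm K_0(\mathcal E)\cong\mathbb Z$, then $A_1\sim A_2$.** Now (2) and (3) hold. We show that the rank-one module $Q=\bar P\bar R_1^{\,n}$ is stably free, hence free, and lift this to $R_1$.

By (2) and (F1), $\mathcal E\cong(1\oplus P)M_{n+1}(R_1)(1\oplus P)$. The idempotent $1\oplus P$ is full, because the ideal it generates contains $e_{11}$. So $\mathbb Z\cong\mathrm K_0(\mathcal E)\cong\mathrm K_0(R_1)\cong\mathrm K_0(\bar R_1)$ by (F4) and Lemma 1. Fix a character $\chi$ of $\bar R_1$. The map $\chi_*:\mathrm K_0(\bar R_1)\to\mathbb Z$ sends $[\bar R_1]$ to $1$, so $\mathrm K_0(\bar R_1)=\mathbb Z[\bar R_1]\oplus N$ with $N=\ker\chi_*$. From $\mathbb Z\oplus N\cong\mathbb Z$ it follows that $N=0$, since a nonzero subgroup $N$ of $\mathbb Z$ is infinite cyclic and $\mathbb Z\oplus\mathbb Z\not\cong\mathbb Z$. By (3), $\chi_*[Q]=r(\chi)=1$. So $[Q]-[\bar R_1]\in N=0$, which means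
$$Q\oplus\bar R_1^{\,m}\cong\bar R_1^{\,m+1}\quad\text{for some }m.\tag{4}$$

In rank one, exterior powers turn stably free into free. The module $\Lambda^2Q$ is the image of $\Lambda^2\bar P$ on $\Lambda^2\bar R_1^{\,n}$, and the entries of $\Lambda^2\bar P$ are the $2\times2$ minors of $\bar P$. By (3) every character sends $\bar P$ to a matrix of rank one, so it kills these minors. By semisimplicity they are $0$. So $\Lambda^2Q=0$, and $\Lambda^kQ=0$ for all $k\ge2$. Taking $\Lambda^{m+1}$ of (4),
$$\bar R_1\cong\Lambda^{m+1}(\bar R_1^{\,m+1})\cong\bigoplus_{i+j=m+1}\Lambda^iQ\otimes\Lambda^j(\bar R_1^{\,m})=Q\otimes\Lambda^m(\bar R_1^{\,m})\cong Q,$$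
because the terms with $i\ge2$ vanish, and the term with $i=0$ has $j=m+1>m$.

So $Q\cong\bar R_1$, i.e. $\bar P\approx1$. By Lemma 1(2), applied to $R_1\to\bar R_1$, we have $P\approx1$ over $R_1$. By (F2) this means $A_1\sim A_1^{(n)}|_{\operatorname{ran}P}$, and the right side is similar to $A_2$ by (2). Thus $A_1\sim A_2$.

**Step 5: conclusion.** Let $\mathrm K_0(\mathcal E)\cong\mathbb Z$. By Step 2 either both ideals are proper or both are everything. Step 3 excludes the first case, and Step 4 gives $A_1\sim A_2$ in the second. With Step 0 this proves Theorem C. $\square$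

In particular, in this class "$\Leftarrow$" of Conjecture 1 always holds, and "$\Rightarrow$" holds exactly for those $A_1$ with $\mathrm K_0(\mathcal A'(A_1))\cong\mathbb Z$. If $\mathcal A'(A_i)/\operatorname{Rad}\mathcal A'(A_i)\cong\mathbb C$, then $\mathrm K_0(\mathcal A'(A_i))\cong\mathrm K_0(\mathbb C)=\mathbb Z$ by Lemma 1, so Theorem C contains (a).

Neither hypothesis is idle. In Section 7 the quotient $\mathcal A'(T)/\operatorname{Rad}\mathcal A'(T)\cong W(\mathbb T^2)$ is commutative, so the condition $\mathrm K_0(\mathcal A'(A_1))\cong\mathbb Z$ cannot be omitted. In Section 8, $\mathcal A'(A_1)/\operatorname{Rad}\mathcal A'(A_1)\cong W(Y)$ is commutative and $\mathrm K_0(\mathcal A'(A_1))\cong\mathbb Z$, while $\mathcal A'(A_2)\cong\tilde PM_3(\mathcal A'(T))\tilde P$ has, by (F3), the noncommutative quotient $PM_3(W(Y))P$. So commutativity for only one of the two operators does not suffice. The argument shows where it is used: without commutativity of $\bar R_2$, Step 2 no longer forces $r(\chi)\le1$, and for the pair of Section 8 the idempotent $\bar P=P$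 has rank $2$ at every point.
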